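# Fixed points on telescopes of arcs with a modified right end

## 1. Statement of the theorems

Throughout, a *map* is a continuous function, $I=[0,1]$, $Q=[0,1]^\infty$ is the Hilbert cube, and AR means compact metrizable absolute retract. All spaces are nonempty, compact and metrizable, except one Banach space that appears in Section 4. A space has the *fixed point property* (fpp) if every map of it into itself has a fixed point. A map $\varphi:A\to B$ is *universal* if for every map $\psi:A\to B$ there is $a\in A$ with $\varphi(a)=\psi(a)$.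

Let $\{X_i,g_i^{i+1}\}_{i\ge1}$ be an inverse sequence with surjective bonding maps $g_i^{i+1}:X_{i+1}\to X_i$, composites $g_i^n:X_n\to X_i$, limit $X$ and projections $g_i:X\to X_i$. Let $C=C(\{X_i,g_i^{i+1}\})$ be its mapping cylinder: the infinite telescope of the bonding maps, compactified on the right by a copy $\hat X$ of $X$. For a map $f$ of $\hat X$ onto $Z$, let $C/f$ be the quotient of $C$ in which each fiber of $f$ becomes a point. (Section 2 makes all this precise.) Consider the condition

**(U)** for infinitely many $n$, and for all $m\ge n$, the map $g_n^m\times\mathrm{id}_Q:X_m\times Q\to X_n\times Q$ is universal.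

**Theorem 1.** Let all $X_i$ be ARs with surjective bonding maps satisfying (U), and let $f$ map $\hat X$ onto an AR $Z$. Then $C/f$ has the fpp. Condition (U) holds if all $X_i=[0,1]$ (with any surjective bonding maps), and also if all $g_i^{i+1}$ are r-maps between ARs. In particular, for every inverse sequence of arcs $X_i=[0,1]$ with surjective bonding maps and every map $f$ of $\hat X$ onto an arc, $C/f$ has the fixed point property.

The question behind this theorem is: *do all modified mapping cylinders of inverse sequences on $[0,1]$ with right-end fiber an arc have the fpp?* In plain words: build an infinite telescope from surjections of arcs. Its right end is the inverse limit, possibly a very complicated continuum. Now squeeze that end onto an arc by any map you like. Must every self-map of the resulting space fix a point? The last sentence of Theorem 1 says yes. Two further theorems sharpen the picture.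

**Theorem 2.** If all $X_i=[0,1]$, the bonding maps are surjective and $f$ maps $\hat X$ onto any AR $Z$, then $C/f$ is an approximate absolute retract.

**Theorem 3.** Let all $X_i$ be ARs with surjective bonding maps and let $f$ map $\hat X$ onto a compactum $Z$. If a compact ANR $A\subset Z$ is a retract of $Z$, then $A$ is a retract of $C/f$. So if $Z$ is an ANR without the fpp, then $C/f$ lacks the fpp. If all $X_i=[0,1]$ and $Z$ is a locally connected continuum with $\dim Z\le1$, then
$$C/f\text{ has the fpp}\iff C/f\text{ is an approximate absolute retract}\iff Z\text{ is a dendrite}.$$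

Sections 2 to 7 prove Theorem 1. Section 8 proves Theorem 2, and Section 9 proves Theorem 3.

## 2. Telescopes and their quotients

**Definition (mapping cylinder of an inverse sequence).** Fix $0=t_1<t_2<\cdots$ with $t_n\to1$. Decompose $X\times[0,1]$ into

- the sets $g_n^{-1}(y)\times\{t_n\}$ for $y\in X_n$;
- the sets $g_{n+1}^{-1}(y)\times\{t\}$ for $t_n<t<t_{n+1}$ and $y\in X_{n+1}$;
- the points $(x,1)$.

The quotient is $C$, and $[x,t]\in C$ denotes the class of $(x,t)$. The fiber over $t=1$ is $\hat X=X\times\{1\}$, which we identify with $X$.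

Over $[t_n,t_{n+1}]$ we see $X_{n+1}\times[t_n,t_{n+1}]$ with its left end glued to $X_n$ by $g_n^{n+1}$, which is the mapping cylinder of $g_n^{n+1}$. For a picture, let $X_1=X_2=[0,1]$ and let $g_1^2$ be the tent map $T(a)=1-|2a-1|$. Then the piece over $[t_1,t_2]$ is a square whose left edge is folded in half.

**Definition (modified mapping cylinder).** For a map $f$ of $\hat X$ onto a compactum $Z$, put $Y=C/f$, the quotient of $C$ by the fibers of $f$, with quotient map $q:C\to Y$. Its right-end fiber is a copy of $Z$. We regard $Z\subset Y$, so that $q[x,1]=f(x)$.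

For example, if all bonding maps are the identity of $[0,1]$, then $X=[0,1]$, $C$ is the square $[0,1]\times[0,1]$, and $Y$ is the square with its right edge replaced by $Z$ through $f$; that is, $Y$ is the mapping cylinder of $f:[0,1]\to Z$. If $f=T$, the right edge is folded in half.

*The quotients are compact metrizable.* It suffices that the two equivalence relations on $X\times[0,1]$ are closed. Let $(x_k,s_k)\sim(x_k',s_k)$ for the relation of $C$, and let these pairs converge to $(x,s)$ and $(x',s)$.

Suppose $s=1$. If $s_k=1$ for infinitely many $k$, then $x_k=x_k'$ for these $k$ and $x=x'$. Otherwise, for each $n$ we have $t_n\le s_k<1$ for large $k$, hence $g_n(x_k)=g_n(x_k')$. So $g_n(x)=g_n(x')$ for all $n$, and $x=x'$.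

If $t_n<s<t_{n+1}$, then $g_{n+1}(x_k)=g_{n+1}(x'_k)$ for large $k$, and this passes to the limit. If $s=t_n$, then for large $k$ the parameter $s_k$ lies so close to $t_n$ that equivalence forces $g_n(x_k)=g_n(x_k')$: directly for $s_k\le t_n$, and through $g_{n+1}$ for $s_k>t_n$. Again pass to the limit. So the relation of $C$ is closed. The relation of $Y$ is its union with the closed set of pairs $((x,1),(x',1))$ with $f(x)=f(x')$, so it is closed too.

*How to define maps.* Since $X\times[0,1]\to C\to Y$ are surjections of compacta, a function on $C$ or $Y$ is continuous as soon as its composition with the map from $X\times[0,1]$ is. So to define a map on $C$ or $Y$ we give formulas on finitely many sets $X\times[a,b]$ that agree on overlaps, and check that the result is constant on the point inverses. For this check we use two facts.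

- For $t_n\le t<1$, the point $[x,t]$ determines $t$ and $g_n(x)$.
- For $t\in[t_n,t_{n+1}]$, the point $[x,t]$ is determined by $t$ and $g_{n+1}(x)$.

All $g_n$ are onto, because the bonding maps are.

*Initial segments.* Let $C_n$ be the part of $C$ over $[0,t_n]$, and let $j_n:X_n\to C_n$ be the embedding of its right end, $j_n(g_n(x))=[x,t_n]$. Note that $q$ is injective on $C_n$.

## 3. Retracts, approximate retracts, universal maps

We use the following textbook facts.

- ARs are the retracts of $Q$; by Tietze, a map from a closed subset of a compact metric space into an AR extends over the whole space. Products of two ARs are ARs. Compact ARs have the fpp.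
- A map of a closed subset of a compact metric space into a compact ANR extends over a neighborhood of that subset.
- The mapping cylinder of a map between compact ARs is an AR (Whitehead; Borsuk; Hu, *Theory of Retracts*).
- If $A$, $B$, $A\cap B$ are compact ARs, so is $A\cup B$ (Borsuk).
- Mazur: the closed convex hull of a compact subset of a Banach space is compact.
- Poincaré–Miranda: if $\varphi_1,\dots,\varphi_k:[0,1]^k\to\mathbb R$ are continuous with $\varphi_j\le0$ on $\{x_j=0\}$ and $\varphi_j\ge0$ on $\{x_j=1\}$, they have a common zero.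
- If $\dim Z\le1$, every map of a closed subset of $Z$ into $S^1$ extends over $Z$ (Hurewicz–Wallman, *Dimension Theory*, Thm. VI.4).

If the $X_i$ are ARs, then **each $C_n$ is an AR**: $C_1\cong X_1$, and $C_{i+1}$ is the union of $C_i$ and the mapping cylinder of $g_i^{i+1}$, which meet in $j_i(X_i)\cong X_i$.

**Definition (r-map).** A map $g:A\to B$ is an *r-map* if there is a map $h:B\to A$ with $g\circ h=\mathrm{id}_B$. The tent map is one: take $h(a)=a/2$.

**Definition (AAR).** A compactum $Y$ is an *approximate absolute retract* if, whenever $Y$ is embedded in a compactum $W$ with copy $Y'$, for each $\epsilon>0$ there is a map $\phi:W\to Y'$ with $d(y,\phi(y))<\epsilon$ for all $y\in Y'$.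

**Lemma 1.** (a) Suppose that for every $\epsilon>0$ there are an AR $R$ and maps $P:Y\to R$, $\sigma:R\to Y$ with $d(\sigma P(y),y)<\epsilon$ for all $y\in Y$. Then $Y$ is an AAR. (b) Every AAR has the fpp.

*Proof.* (a) Let $Y'\subset W$ be an embedded copy of $Y$. Transport $P$ and $\sigma$ to $Y'$ and extend $P:Y'\to R$ to $\tilde P:W\to R$. The map $\sigma\tilde P:W\to Y'$ restricts to $\sigma P$ on $Y'$, which is as close to the identity as we like. By compactness of $Y'$, uniform closeness to the identity does not depend on which compatible metric is used.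

(b) Embed $Y\subset Q$, let $h:Y\to Y$ be a map and $\epsilon>0$. Take $\phi:Q\to Y$ with $d(\phi(y),y)<\epsilon$ on $Y$. The map $h\phi:Q\to Y\subset Q$ has a fixed point $y$, which lies in $Y$. So $y=h(\phi(y))$ with $d(\phi(y),y)<\epsilon$. Let $\epsilon\to0$ and pass to a limit point. $\square$

An AAR need not be an AR. Let $Y$ be the closure of the graph of $\sin(1/x)$, $0<x\le1$. Put $a=1/(\tfrac\pi2+(k+1)\pi)$ and $b=1/(\tfrac\pi2+k\pi)$; between $a$ and $b$ the graph is a half wave $H$ on which the height runs monotonically through $[-1,1]$. Let $P$ fix all points with $x\ge a$ and send a point $(x,y)$ with $x\le a$ to the point of $H$ at height $y$. This is continuous, moves points by at most $b$, and its image is an arc. So Lemma 1(a), with $\sigma$ the inclusion of the arc, shows that $Y$ is an AAR. It is not locally connected, hence not an AR.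

*Universal maps.* A surjection $g:[0,1]\to[0,1]$ is universal by the intermediate value theorem. If $g(c)=0$, $g(d)=1$ and $\psi:[0,1]\to[0,1]$, then $g-\psi$ is $\le0$ at $c$ and $\ge0$ at $d$, so it vanishes somewhere between. Surjectivity alone is not enough in general. Let $p:[0,1]\to D$ be a space-filling curve onto the closed unit disk and $L=p^{-1}(\partial D)$. By Hurewicz–Wallman, $p|_L:L\to\partial D$ extends to $e:[0,1]\to\partial D$. If $p(a)=-e(a)$, then $p(a)\in\partial D$, so $a\in L$ and $e(a)=p(a)=-e(a)$, which is absurd. So $p$ has no coincidence with $-e$, and $p$ is not universal.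

## 4. Measuring distances near the right end

From here to the end of Section 8, the $X_i$ and $Z$ are ARs. We now fix a metric language in which "close to the right end" becomes a number.

Fix a metric on $Y$ and embed $Y$ isometrically in the Banach space $\mathbb E$ of continuous real functions on $Y$ (Kuratowski: $y\mapsto d(y,\cdot)$). So $d(y,y')=\|y-y'\|$.

*Short paths in $Z$.* Let $K\subset\mathbb E$ be the closed convex hull of $Z$, which is compact by Mazur, and let $r_Z:K\to Z$ be a retraction. For $z,z'\in Z$ and $0\le s\le1$ put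
$$\Lambda(z,z',s)=r_Z((1-s)z+sz')\in Z,$$
$$\omega(\tau)=\sup\{\max(\|\Lambda(z,z',s)-z\|,\|\Lambda(z,z',s)-z'\|):\|z-z'\|\le\tau,\ 0\le s\le1\}.$$
So $\Lambda(z,z',\cdot)$ is a path in $Z$ from $z$ to $z'$, depending continuously on its ends. The function $\omega$ is nondecreasing. The point $(1-s)z+sz'$ is within $\|z-z'\|$ of $z$ and of $z'$, and $r_Z$ fixes $z$ and $z'$. So $\omega(\tau)\to0$ as $\tau\to0$, by uniform continuity of $r_Z$.

*Finite-stage versions of $f$.* As $Z$ is an AR, $f:\hat X\to Z$ extends to a map $F:C\to Z$. Put $f_n=F\circ j_n:X_n\to Z$, so that $f_ng_n(x)=F[x,t_n]$. Let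
$$\alpha_n=\sup_{x,\ t\ge t_n}\|q[x,t]-F[x,t]\|,\qquad b_n=\sup_{x,\ t,t'\in[t_n,1]}\|F[x,t]-F[x,t']\|.$$
Both are nonincreasing in $n$. Moreover $\alpha_n\to0$, since the continuous function $\|q-F\|$ on $C$ vanishes on $\hat X$; and $b_n\to0$, since $(x,t)\mapsto F[x,t]$ is uniformly continuous. For $t\ge t_n$, $x\in X$, $a\in X_n$ we get
$$\|q[x,t]-f_ng_n(x)\|\le\alpha_n+b_n,\qquad\|F[x,t]-f_ng_n(x)\|\le b_n,\qquad\|qj_n(a)-f_n(a)\|\le\alpha_n.\tag{1}$$

## 5. When the projections have sections, and a zigzag that has none

**Homeomorphisms.** Suppose $g_i^{i+1}$ is a homeomorphism for all $i\ge n$. Then $x$ is determined by $g_n(x)$, and the part of $Y$ over $[t_n,1]$ is $X_n\times[t_n,1]$ with its right end glued to $Z$ by $f g_n^{-1}$. This is a mapping cylinder of a map between ARs, and it meets $C_n$ in a copy of $X_n$. So $Y$ is an AR and has the fpp.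

Some hypothesis on $Z$ is needed even here. Take identity bonding maps and $f(x)=e^{2\pi ix}$, so $Z=S^1$. The formula $q[x,t]\mapsto e^{2\pi ix}$ respects the identification of $[0,1]$ with $[1,1]$ in $Y$. It is a retraction of $Y$ onto $Z$; followed by a half turn it is a fixed point free self-map of $Y$.

**Approximating $Y$ by an AR.** In general, replace the tail of $Y$ by the last stage. Let $R_n$ be the union of $C_n$, $X_n\times I$ and $Z$, glued by $(a,0)\sim j_n(a)$ and $(a,1)\sim f_n(a)$. It is the union of the AR $C_n$ and the mapping cylinder of $f_n:X_n\to Z$, meeting in a copy of $X_n$, so $R_n$ is an AR. Fix $t_n<t^*<1$ and define $P_n:Y\to R_n$ by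
$$P_n(q[x,t])=\begin{cases}[x,t],&t\le t_n,\\ \big(g_n(x),\tfrac{t-t_n}{t^*-t_n}\big),&t_n\le t\le t^*,\\ \Lambda\big(f_ng_n(x),F[x,t],\tfrac{t-t^*}{1-t^*}\big)\in Z,&t^*\le t\le1.\end{cases}$$
At $t=t_n$ both formulas give $j_ng_n(x)$, and at $t=t^*$ both give $f_ng_n(x)$. For $t<1$ the formulas depend only on $[x,t]$. At $t=1$ the value is $F[x,1]=f(x)=q[x,1]$. So $P_n$ is well defined and continuous. What we need is a map back.

**Lemma 2.** Suppose $\Omega:X_n\times I\to Y$ is a map and $\kappa\ge0$ is a number with
$$\Omega(a,0)=qj_n(a),\qquad\Omega(a,1)=f_n(a),\qquad\|\Omega(a,s)-f_n(a)\|\le\kappa.$$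
Let $\sigma_n:R_n\to Y$ be $q$ on $C_n$, $\Omega$ on $X_n\times I$ and the identity on $Z$. Then $\sigma_n$ is a map, and $\|\sigma_nP_n(y)-y\|\le\alpha_n+b_n+\max(\kappa,\omega(b_n))$ for all $y\in Y$.

*Proof.* The two boundary conditions make $\sigma_n$ well defined and continuous. Let $y=q[x,t]$. If $t\le t_n$, then $\sigma_nP_n(y)=y$. If $t\ge t_n$, then $y$ is within $\alpha_n+b_n$ of $f_ng_n(x)$ by (1). The point $\sigma_nP_n(y)$ is either $\Omega(g_n(x),\cdot)$, within $\kappa$ of $f_ng_n(x)$, or $\Lambda(f_ng_n(x),F[x,t],\cdot)$, within $\omega(b_n)$ of it, since $\|F[x,t]-f_ng_n(x)\|\le b_n$. $\square$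

So it is enough to join $qj_n(a)$ to $f_n(a)$ by a short path in $Y$, continuously in $a\in X_n$. The natural path is to run along the telescope: choose $x$ with $g_n(x)=a$, follow $t\mapsto q[x,t]$ from $t_n$ to $1$, and correct at the end inside $Z$.

**r-maps.** Suppose each $g_i^{i+1}$ has a right inverse $h_i$. Let $s_n(a)\in X$ have coordinates $g_i^n(a)$ for $i\le n$ and $h_{i-1}\cdots h_n(a)$ for $i>n$. Then $s_n:X_n\to X$ is a map with $g_ns_n=\mathrm{id}$, and we can put
$$\Omega(a,s)=\begin{cases}q[s_n(a),\,t_n+2s(1-t_n)],&0\le s\le\frac12,\\ \Lambda\big(f(s_n(a)),f_n(a),2s-1\big),&\frac12\le s\le1.\end{cases}$$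
At $s=\frac12$ both lines give $f(s_n(a))$. By (1), the first line is within $\alpha_n+b_n$ of $f_n(a)$. Also $\|f(s_n(a))-f_n(a)\|\le b_n$, so the second line is within $\omega(b_n)$ of it. Lemmas 1 and 2 now show that $Y$ has the fpp. For comparison, the problem records as known that in the r-map case each $C/\hat g_k$ is an AAR and has the fpp, where $\hat g_k$ is the copy of $g_k$ on $\hat X$. In particular this covers open maps of $[0,1]$, where $X$ is a Knaster continuum.

**The point where this stops.** Let $g:[0,1]\to[0,1]$ be the zigzag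
$$g(v)=2v\ \ (0\le v\le\tfrac13),\qquad g(v)=1-v\ \ (\tfrac13\le v\le\tfrac23),\qquad g(v)=2v-1\ \ (\tfrac23\le v\le1).$$
It is onto, $g^{-1}(0)=\{0\}$ and $g^{-1}(1)=\{1\}$. Suppose $gh=\mathrm{id}$. Then $h$ is injective and its image is an interval containing $0$ and $1$, so $h$ is a bijection and $g=h^{-1}$ is injective. But $g(\frac14)=g(\frac12)=\frac12$. So $g$ is not an r-map. If all bonding maps equal $g$, no projection $g_n$ has a section $s$, because $g_{n+1}s$ would be a right inverse of $g_n^{n+1}=g$. The formula for $\Omega$ needs a continuous choice of $x$ over $a$, and there is none.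

There are two ways past this. For Theorem 1 we do not choose $x$ at all: we keep $x\in X$ as a variable, so that the map back to $Y$ starts from a space built over $X$ instead of $X_n$, and we look for a *coincidence* with $g_n$ instead of a fixed point. For Theorem 2 we build $\Omega$ after all, by a path that runs through all candidates for $x$ in turn.

## 6. Coincidences with $g_n\times\mathrm{id}$

**Lemma 3.** If $G:[0,1]\to[0,1]$ is surjective, then $G\times\mathrm{id}_Q$ is universal. If $G:A\to B$ is an r-map of ARs, then $G\times\mathrm{id}_Q$ is universal. Hence (U) holds if all $X_i=[0,1]$ with surjective bonding maps, and also if all $g_i^{i+1}$ are r-maps between ARs.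

*Proof.* The first statement is the intermediate value argument with extra parameters. Let $G(c)=0$, $G(d)=1$, and let $\ell:[0,1]\to[0,1]$ be affine with $\ell(0)=c$, $\ell(1)=d$. Let $\gamma=(\gamma_0,\gamma_1,\gamma_2,\dots):[0,1]\times Q\to[0,1]\times Q$ be a map. For $N\ge1$ and $(a,s)\in[0,1]\times[0,1]^N$ put
$$\varphi_0(a,s)=G(\ell(a))-\gamma_0(\ell(a),(s,0,0,\dots)),\qquad\varphi_j(a,s)=s_j-\gamma_j(\ell(a),(s,0,0,\dots))\quad(1\le j\le N).$$
For $a=0$ we have $\varphi_0=0-\gamma_0\le0$, and for $a=1$ we have $\varphi_0=1-\gamma_0\ge0$. For $s_j=0$ we have $\varphi_j\le0$, and for $s_j=1$ we have $\varphi_j\ge0$. By Poincaré–Miranda there is a common zero $(a^N,s^N)$. Let $(a,s)\in[0,1]\times Q$ be a limit point of $(a^N,(s^N,0,0,\dots))$ as $N\to\infty$. For fixed $j$ the equation $\varphi_j=0$ holds for all $N\ge j$, so in the limit $\gamma_0(\ell(a),s)=G(\ell(a))$ and $\gamma_j(\ell(a),s)=s_j$ for all $j\ge1$. So $(\ell(a),s)$ is a coincidence of $G\times\mathrm{id}_Q$ and $\gamma$.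

Now let $GH=\mathrm{id}_B$ and let $\gamma:A\times Q\to B\times Q$ be a map. The map $\gamma\circ(H\times\mathrm{id}_Q)$ of the AR $B\times Q$ into itself has a fixed point $(b,s)$. Then $\gamma(H(b),s)=(b,s)=(G(H(b)),s)$, a coincidence at $(H(b),s)$.

Composites of surjections are surjections and composites of r-maps are r-maps, and the identity is both. So $g_n^m\times\mathrm{id}_Q$ is universal for all $m\ge n$ in both cases. $\square$

The limit $X$ is usually not an AR, so no fixed point theorem applies to it directly. The next lemma carries universality from the finite stages to $X$, and from $Q$ to any AR.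

**Lemma 4.** If $n$ is as in (U) and $S$ is an AR, then $g_n\times\mathrm{id}_S:X\times S\to X_n\times S$ is universal.

*Proof.* **Step 1. The case $S=Q$, by approximation from finite stages.** Let $\gamma:X\times Q\to X_n\times Q$ be a map. Regard $X_n\times Q$ as a subset of a Hilbert cube $Q'=[0,1]^\infty$ with retraction $\rho:Q'\to X_n\times Q$, and let $\gamma^{(1)},\gamma^{(2)},\dots$ be the coordinates of $\gamma$ in $Q'$.

For $m\ge n$ let $\mathcal A_m$ be the set of functions $\varphi\circ(g_m\times\mathrm{id}_Q)$ with $\varphi:X_m\times Q\to\mathbb R$ continuous. Each $\mathcal A_m$ is an algebra, and $\mathcal A_m\subset\mathcal A_{m'}$ for $m\le m'$ because $g_m=g_m^{m'}g_{m'}$. So the union is an algebra containing the constants. It separates points. If $s\ne s'$, use a coordinate of $Q$. If $x\ne x'$, then $g_i(x)\ne g_i(x')$ for some $i$, hence $g_m(x)\ne g_m(x')$ for every $m\ge\max(i,n)$. By Stone–Weierstrass the union is dense in the continuous functions on $X\times Q$.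

Since the $\mathcal A_m$ increase, for each $k$ there are $m_k\ge n$ and continuous $u_1,\dots,u_k:X_{m_k}\times Q\to\mathbb R$ with $|u_j\circ(g_{m_k}\times\mathrm{id}_Q)-\gamma^{(j)}|<1/k$ for $j\le k$. Replacing $u_j$ by $\min(1,\max(0,u_j))$ preserves this, because $0\le\gamma^{(j)}\le1$. Put $\gamma_k=(u_1,\dots,u_k,0,0,\dots):X_{m_k}\times Q\to Q'$. Each coordinate of $\gamma_k\circ(g_{m_k}\times\mathrm{id}_Q)$ converges uniformly, so $\gamma_k\circ(g_{m_k}\times\mathrm{id}_Q)\to\gamma$ uniformly.

By (U), applied to $\rho\gamma_k:X_{m_k}\times Q\to X_n\times Q$, there is $(w_k,s_k)$ with $(g_n^{m_k}(w_k),s_k)=\rho\gamma_k(w_k,s_k)$. Choose $x_k\in X$ with $g_{m_k}(x_k)=w_k$. Then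
$$(g_n(x_k),s_k)=\rho\gamma_k(g_{m_k}(x_k),s_k).$$
The right-hand maps $\rho\gamma_k(g_{m_k}\times\mathrm{id}_Q)$ converge uniformly to $\rho\gamma=\gamma$. So any limit point $(x,s)$ of $(x_k,s_k)$ satisfies $(g_n(x),s)=\gamma(x,s)$.

**Step 2. General $S$, by retraction.** Let $S\subset Q$ with retraction $\rho:Q\to S$, and let $\psi:X\times S\to X_n\times S$ be a map. By Step 1, applied to $(x,s)\mapsto\psi(x,\rho(s))$, there is $(x,s)\in X\times Q$ with $(g_n(x),s)=\psi(x,\rho(s))$. The right side lies in $X_n\times S$, so $s\in S$, $\rho(s)=s$, and $(x,s)$ is the desired coincidence. $\square$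

## 7. Thickening to a product $X_n\times S$: proof of Theorem 1

Here is the shape of the argument. Without a section we cannot map $R_n$ back to $Y$. But if in $R_n$ we replace the middle part $X_n\times I$ by $X\times I$, the path $t\mapsto q[x,t]$ is available for every $x\in X$. So we have a map *from a space over $X$* to $Y$, and a map from $Y$ to *the corresponding space over $X_n$*. If the comparison map between these two spaces is universal, then for each $h:Y\to Y$ it has a coincidence with the composite $(\text{over }X)\to Y\xrightarrow{h}Y\to(\text{over }X_n)$. That coincidence should be an approximate fixed point of $h$.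

Universality is known for the products $g_n\times\mathrm{id}_S$. So we thicken everything into a product. The left part $C_n$ becomes a subset of $X_n\times Q$, the middle part stays $X_n\times[0,1]$, and the right part becomes a subset of another $X_n\times Q$. On the right we cannot use $Z$ itself, since $X_n$ is glued to it by the map $f_n$, which need not be injective. We use the mapping cylinder of $f_n$, in which $X_n$ is embedded.

Let $n$ be as in (U). Let $M$ be the mapping cylinder of $f_n:X_n\to Z$, written as $X_n\times[1,2]\sqcup Z$ with $(a,2)\sim f_n(a)$. It is an AR. Let $\theta:M\to Z$ be $\theta(a,s)=f_n(a)$, $\theta|_Z=\mathrm{id}$.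

**Step 1. Embed $C_n$ and $M$ in $X_n\times Q$, with $X_n$ placed at $X_n\times\{0\}$.** We claim there are an embedding $\iota_1=(\nu_1,w_1):C_n\to X_n\times Q$ with $\iota_1(j_n(a))=(a,0)$, and a map $\rho_1:X_n\times Q\to C_n$ with $\rho_1\iota_1=\mathrm{id}$; in particular $\rho_1(a,0)=j_n(a)$.

Since $X_n$ is an AR, $j_n^{-1}:j_n(X_n)\to X_n$ extends to $\nu_1:C_n\to X_n$, so $\nu_1j_n=\mathrm{id}$. Let $d\le1$ be a metric on $C_n$, $\{c_k\}_{k\ge1}$ a dense sequence in $C_n$, and let $w_1(c)$ have the coordinates
$$d(c,j_n(X_n))\quad\text{and}\quad d(c,j_n(X_n))\,d(c,c_k),\ k\ge1.$$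
Then $w_1=0$ on $j_n(X_n)$, so $\iota_1(j_n(a))=(a,0)$. Let $\iota_1(c)=\iota_1(c')$. The first coordinate of $w_1$ shows that both points lie in $j_n(X_n)$ or neither does. In the first case $c=c'$ because $\nu_1$ is injective there. In the second case we may divide by $d(c,j_n(X_n))=d(c',j_n(X_n))>0$, so $d(c,c_k)=d(c',c_k)$ for all $k$ and $c=c'$. So $\iota_1$ is an embedding. As $C_n$ is an AR, $\iota_1^{-1}$ extends from $\iota_1(C_n)$ to a map $\rho_1:X_n\times Q\to C_n$.

The same construction for $M$ and its copy $X_n\times\{1\}$ of $X_n$ gives an embedding $\iota_2=(\nu_2,w_2):M\to X_n\times Q$ with $\iota_2(a,1)=(a,0)$ and a map $\rho_2:X_n\times Q\to M$ with $\rho_2\iota_2=\mathrm{id}$; in particular $\rho_2(a,0)=(a,1)$.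

**Step 2. The parameter space $S$.** Put
$$S=(\{0\}\times Q)\cup([0,1]\times\{0\})\cup(\{1\}\times Q)\subset[0,1]\times Q,$$
two Hilbert cubes joined by an arc. It is an AR by Borsuk's union theorem applied twice: add the arc to $\{0\}\times Q$, then add $\{1\}\times Q$. The intersection is one point each time.

**Step 3. The map from the space over $X$ to $Y$.** Define $\Psi:X\times S\to Y$ by
$$\Psi(x,(0,w))=q\rho_1(g_n(x),w),\qquad\Psi(x,(1,w))=\theta\rho_2(g_n(x),w),$$
$$\Psi(x,(s,0))=\begin{cases}q[x,\,t_n+2s(1-t_n)],&0\le s\le\frac12,\\ \Lambda(f(x),f_ng_n(x),2s-1),&\frac12\le s\le1.\end{cases}$$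
The definitions agree at $(0,0)$, where $q\rho_1(g_n(x),0)=qj_ng_n(x)=q[x,t_n]$. They agree at $s=\frac12$, where both values are $f(x)$. They agree at $(1,0)$, where $\theta\rho_2(g_n(x),0)=\theta(g_n(x),1)=f_ng_n(x)$. So $\Psi$ is continuous. This is the map that would have needed a section if it had to start from $X_n$.

**Step 4. The map from $Y$ to the space over $X_n$.** Fix $t_n<t^*<t^{**}<1$ and define $P:Y\to X_n\times S$ as follows.

- $P(q(c))=(\nu_1(c),(0,w_1(c)))$ for $c\in C_n$.
- $P(q[x,t])=\big(g_n(x),(\tfrac{t-t_n}{t^*-t_n},0)\big)$ for $t_n\le t\le t^*$.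
- $P(q[x,t])=(\nu_2(m),(1,w_2(m)))$ for $t\ge t^*$, where $m=\big(g_n(x),1+\tfrac{t-t^*}{t^{**}-t^*}\big)\in M$ for $t^*\le t\le t^{**}$, and $m=\Lambda\big(f_ng_n(x),F[x,t],\tfrac{t-t^{**}}{1-t^{**}}\big)\in Z\subset M$ for $t^{**}\le t\le1$.

At $t=t_n$ we have $c=j_ng_n(x)$, and both formulas give $(g_n(x),(0,0))$. At $t=t^*$ we have $m=(g_n(x),1)$, and both give $(g_n(x),(1,0))$. At $t=t^{**}$ both descriptions give $m=f_ng_n(x)$, since $(g_n(x),2)\sim f_ng_n(x)$. So we have a map on $X\times[0,1]$. For $t\le t_n$ it depends only on $[x,t]\in C_n$. For $t_n\le t<1$ it depends only on $t$, $g_n(x)$ and $F[x,t]$, hence only on $[x,t]$. At $t=1$ we have $m=F[x,1]=f(x)$, which depends only on $q[x,1]$. So $P$ is well defined and continuous.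

**Step 5. A function that compares them.** We need to see that the point of $X_n\times S$ under $(x,\sigma)$ remembers $\Psi(x,\sigma)$ up to a small error, and that $P(y)$ remembers $y$ up to a small error, *by the same recipe*. The recipe takes values in $\mathbb E$, where straight segments are allowed. Define $\bar V:X_n\times S\to\mathbb E$ by
$$\bar V(a,(0,w))=q\rho_1(a,w),\quad\bar V(a,(s,0))=(1-s)qj_n(a)+sf_n(a),\quad\bar V(a,(1,w))=\theta\rho_2(a,w).$$
At $(0,0)$ the first two give $qj_n(a)$, and at $(1,0)$ the last two give $f_n(a)$, so $\bar V$ is well defined. Put $\eta_n=\alpha_n+b_n+\omega(b_n)$.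

**Claim A.** $\|\bar V(g_n(x),\sigma)-\Psi(x,\sigma)\|\le2\eta_n$ for all $(x,\sigma)\in X\times S$.

For $\sigma=(0,w)$ or $(1,w)$ the two points are equal. Let $\sigma=(s,0)$. We show that both points are within $\eta_n$ of $f_ng_n(x)$. For $\bar V$ the distance is $(1-s)\|qj_ng_n(x)-f_ng_n(x)\|\le\alpha_n$. For $\Psi$ with $s\le\frac12$ it is at most $\alpha_n+b_n$ by (1). For $\Psi$ with $s\ge\frac12$ we have $\|f(x)-f_ng_n(x)\|=\|F[x,1]-F[x,t_n]\|\le b_n$, so the distance is at most $\omega(b_n)$.

**Claim B.** $\|\bar V(P(y))-y\|\le2\eta_n$ for all $y\in Y$.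

If $y=q(c)$ with $c\in C_n$, then $\bar VP(y)=q\rho_1(\nu_1(c),w_1(c))=q\rho_1\iota_1(c)=y$. Let $y=q[x,t]$ with $t\ge t_n$. Then $y$ is within $\alpha_n+b_n$ of $f_ng_n(x)$ by (1). For $t\le t^*$ the point $\bar VP(y)$ is $(1-s)qj_ng_n(x)+sf_ng_n(x)$ for some $s$, within $\alpha_n$ of $f_ng_n(x)$. For $t\ge t^*$ it is $\theta\rho_2\iota_2(m)=\theta(m)$, which is $f_ng_n(x)$ or $\Lambda(f_ng_n(x),F[x,t],\cdot)$, hence within $\omega(b_n)$ of $f_ng_n(x)$. The sum is at most $2\eta_n$.

**Step 6. The coincidence is an approximate fixed point.** Let $h:Y\to Y$ be a map. Apply Lemma 4 to the map $Ph\Psi:X\times S\to X_n\times S$: there is $(x,\sigma)\in X\times S$ with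
$$(g_n(x),\sigma)=Ph\Psi(x,\sigma).$$
Put $y=\Psi(x,\sigma)$. Then $(g_n(x),\sigma)=P(h(y))$, so $\bar V(g_n(x),\sigma)=\bar V(P(h(y)))$, and by Claims A and B
$$\|y-h(y)\|\le\|\Psi(x,\sigma)-\bar V(g_n(x),\sigma)\|+\|\bar V(P(h(y)))-h(y)\|\le4\eta_n.$$
There are infinitely many such $n$, and $\eta_n\to0$. So $\inf_y\|y-h(y)\|=0$, and by compactness $h$ has a fixed point. Together with Lemma 3 this proves Theorem 1. The case $X_i=[0,1]$, $Z$ an arc, answers the question: yes. $\blacksquare$

## 8. A homotopy that visits every preimage: proof of Theorem 2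

Now all $X_i=I=[0,1]$, and $Z$ is any AR. By Lemmas 1 and 2, Theorem 2 follows from the next statement, because $\alpha_n+b_n+\max(\kappa_n,\omega(b_n))\to0$.

**Proposition 5.** There are numbers $\kappa_n\to0$ and maps $\Omega_n:X_n\times I\to Y$ with
$$\Omega_n(a,0)=qj_n(a),\qquad\Omega_n(a,1)=f_n(a),\qquad\|\Omega_n(a,s)-f_n(a)\|\le\kappa_n.$$

Consider one stage of the telescope with the zigzag $g$ of Section 5. We stand at the point of level $m$ with coordinate $u$, say $u=\frac12$, and want to climb to level $m+1$. We could climb along $v=\frac14$, $\frac12$ or $\frac34$, and no choice of $v$ can be made continuously in $u$. So let $v$ run through the whole of $[0,1]$, and let the difference $\delta=u-g(v)$ decide what we do. While $\delta$ is large we wait at level $m$ just to the left of $u$. As $\delta$ falls from a small $\varepsilon$ to $0$ we climb along $v$ to level $m+1$. As $\delta$ falls from $0$ to $-\varepsilon$ we perform at $v$ the homotopy belonging to level $m+1$, arriving in $Z$. Then we move in $Z$ to the goal for $u$, and for very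 negative $\delta$ we wait there. If $g(v)$ turns back, we undo what we did. For $u=\frac12$ and small $\varepsilon$ we go up near $v=\frac14$, come back near $v=\frac12$, and go up for good near $v=\frac34$. Since $\delta$ starts at $u\ge0$ and ends at $u-1\le0$, the path gets through, up to two small end corrections. All of it depends continuously on $u$. The homotopy at level $m+1$ is unknown, so this is a recursion, and we solve it by a limit.

For the proof, fix $n$.

**Step 1. Pass to subintervals on which bonding maps preserve the ends.** We choose affine embeddings $k_m:I\to X_m$ $(m\ge n)$ with $k_n=\mathrm{id}$, and maps $G_m:I\to I$ with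
$$G_m(0)=0,\qquad G_m(1)=1,\qquad g_m^{m+1}k_{m+1}=k_mG_m.$$
Given $k_m$, put $p=k_m(0)\ne p'=k_m(1)$. By surjectivity and compactness we can choose $c,d\in X_{m+1}$ with $g_m^{m+1}(c)=p$, $g_m^{m+1}(d)=p'$ and $|c-d|$ minimal; $c\ne d$ since $p\ne p'$. Let $k_{m+1}$ be affine with $0\mapsto c$, $1\mapsto d$. No point strictly between $c$ and $d$ is mapped to $p$ or $p'$, since it could replace $c$ or $d$ and give a shorter distance. So the open segment between $c$ and $d$ has connected image in $[0,1]\setminus\{p,p'\}$, and by continuity both $p$ and $p'$ lie in the closure of this image. Only the component strictly between $p$ and $p'$ has both in its closure, so the image lies there. Hence $g_m^{m+1}k_{m+1}(I)\subset k_m(I)$, and $G_m=k_m^{-1}g_m^{m+1}k_{m+1}$ is as required. (For the zigzag, $c=0$ and $d=1$ at every stage, so $k_m=\mathrm{id}$ and $G_m=g$.)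

*Notation.* For $n\le i\le m$ let $G_i^m=G_i\circ\cdots\circ G_{m-1}$, $G_m^m=\mathrm{id}$. Then $g_i^mk_m=k_iG_i^m$. Let $J_m=j_mk_m:I\to C$ and $\varphi_m=FJ_m:I\to Z$. For $a\in I$ and $t\in[t_m,t_{m+1}]$ let $\langle a,t\rangle_m=[x,t]$, where $x\in X$ is any point with $g_{m+1}(x)=k_{m+1}(a)$. This is well defined, because over $[t_m,t_{m+1}]$ the point $[x,t]$ depends only on $g_{m+1}(x)$ and $t$. It is continuous in $(a,t)$, because the map $(x,t)\mapsto[x,t]$ on $X\times[t_m,t_{m+1}]$ factors through the quotient map $g_{m+1}\times\mathrm{id}$ onto $X_{m+1}\times[t_m,t_{m+1}]$. Its ends are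
$$\langle a,t_{m+1}\rangle_m=J_{m+1}(a),\qquad\langle a,t_m\rangle_m=j_mg_m^{m+1}k_{m+1}(a)=J_m(G_m(a)).\tag{2}$$

*Two estimates.* If $n\le m\le k$ and $g_k(x)=k_k(a)$, then $[x,t_k]=J_k(a)$ and $[x,t_m]=j_mg_m^kk_k(a)=J_m(G_m^k(a))$. By definition of $b_m$,
$$\|\varphi_k(a)-\varphi_mG_m^k(a)\|\le b_m\qquad(n\le m\le k).\tag{3}$$
By uniform continuity of finitely many maps, choose $\varepsilon_m>0$ with
$$|a-a'|\le2\varepsilon_m\ \Rightarrow\ \|\varphi_iG_i^m(a)-\varphi_iG_i^m(a')\|\le2^{-m}\qquad(n\le i\le m).\tag{4}$$

**Step 2. The operator $\mathcal E_m$ that turns a homotopy at level $m+1$ into one at level $m$.** Let $W:I\times I\to\mathbb E$ be a map with $W(v,0)=qJ_{m+1}(v)$ and $W(v,1)=\varphi_{m+1}(v)$. Write $\varepsilon=\varepsilon_m$ and $\Delta=t_{m+1}-t_m$. For $u,v\in I$ and $\delta\le0$ put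
$$H_W(u,v,\delta)=\begin{cases}W(v,-\delta/\varepsilon),&-\varepsilon\le\delta\le0,\\ \Lambda(\varphi_{m+1}(v),\varphi_m(u),-\delta/\varepsilon-1),&-2\varepsilon\le\delta\le-\varepsilon,\\ \varphi_m(u),&\delta\le-2\varepsilon.\end{cases}$$
At $\delta=-\varepsilon$ both lines give $\varphi_{m+1}(v)$, and at $\delta=-2\varepsilon$ both give $\varphi_m(u)$. So $H_W$ is continuous. Define $\mathcal E_m(W):I\times I\to\mathbb E$ as follows.

- **(A)** $0\le s\le\frac13$, $r=3s$: the value at $(u,s)$ is $qJ_m(u-r\varepsilon)$ if $u\ge r\varepsilon$, and $q\langle0,\,t_m+(r-u/\varepsilon)\Delta\rangle_m$ if $u\le r\varepsilon$.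
- **(B)** $\frac13\le s\le\frac23$, $v=3s-1$, $\delta=u-G_m(v)$: the value is $qJ_m(u-\varepsilon)$ if $\delta\ge\varepsilon$; $q\langle v,\,t_{m+1}-(\delta/\varepsilon)\Delta\rangle_m$ if $0\le\delta\le\varepsilon$; $H_W(u,v,\delta)$ if $\delta\le0$.
- **(C)** $\frac23\le s\le1$, $r=3s-2$, $v=1$, $\delta=u-1-2\varepsilon r$: the value is $H_W(u,1,\delta)$.

Part (B) is the procedure described above. Part (A) slides left from $u$ to the waiting position, climbing along $v=0$ if the end $0$ is reached. Part (C) finishes.

*Continuity.* In (A) at $u=r\varepsilon$ the values are $qJ_m(0)$ and $q\langle0,t_m\rangle_m=qJ_m(G_m(0))=qJ_m(0)$. In (B) at $\delta=\varepsilon$, $q\langle v,t_m\rangle_m=qJ_m(G_m(v))=qJ_m(u-\varepsilon)$; at $\delta=0$, $q\langle v,t_{m+1}\rangle_m=qJ_{m+1}(v)=W(v,0)$. At $s=\frac13$ we have $r=1$ in (A), and $v=0$, $\delta=u$ in (B). Both rules give $qJ_m(u-\varepsilon)$ for $u\ge\varepsilon$ and $q\langle0,t_{m+1}-(u/\varepsilon)\Delta\rangle_m$ for $u\le\varepsilon$. At $s=\frac23$ we have $v=1$, $\delta=u-1\le0$ in (B), and $r=0$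 in (C); both rules give $H_W(u,1,u-1)$. So $\mathcal E_m(W)$ is continuous.

*Boundary values.* $\mathcal E_m(W)(u,0)=qJ_m(u)$ by (A) with $r=0$. By (C) with $r=1$, $\mathcal E_m(W)(u,1)=H_W(u,1,u-1-2\varepsilon)=\varphi_m(u)$.

**Step 3. Two properties of $\mathcal E_m$.** Let
$$\tau_m=\alpha_m+b_m+2^{-m}+\omega(b_m+2^{-m}),$$
which is nonincreasing in $m$ and tends to $0$. For each $(u,s)$, one of the following holds.

(a) The value $\mathcal E_m(W)(u,s)$ is given as $W(v,\cdot)$, at a point of $I\times I$ that depends only on $(u,s)$ and not on $W$, and $|u-G_m(v)|\le\varepsilon_m$.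

(b) The value does not depend on $W$, lies in $Y$, and $\|\mathcal E_m(W)(u,s)-\varphi_m(u)\|\le\tau_m$.

Case (a) is the case of $-\varepsilon\le\delta\le0$ in (B) or (C). In (B), $|u-G_m(v)|=|\delta|\le\varepsilon$. In (C), $v=1$, $G_m(1)=1$ and $|u-1|\le|u-1-2\varepsilon r|=|\delta|\le\varepsilon$. By the same computation, $|u-G_m(v)|\le2\varepsilon$ whenever the $\Lambda$-line of $H_W$ is used.

In all other cases the value is a value of $q$, of $\Lambda$ or of $\varphi_m$, so it does not depend on $W$ and lies in $Y$. The estimates are as follows.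

- A value $qJ_m(u')$ occurs only with $|u-u'|\le\varepsilon$. It is within $\alpha_m$ of $\varphi_m(u')$, and by (4) with $i=m$ this is within $2^{-m}$ of $\varphi_m(u)$.
- A value $q\langle v,t\rangle_m$ occurs only with $|u-G_m(v)|\le\varepsilon$; in (A), $v=0$ and $|u-G_m(0)|=u\le r\varepsilon\le\varepsilon$. It is within $\alpha_m$ of $F\langle v,t\rangle_m$, which is within $b_m$ of $F\langle v,t_m\rangle_m=\varphi_m(G_m(v))$ by (2), which is within $2^{-m}$ of $\varphi_m(u)$ by (4).
- On the $\Lambda$-line, (3) and (4) give $\|\varphi_{m+1}(v)-\varphi_m(u)\|\le\|\varphi_{m+1}(v)-\varphi_mG_m(v)\|+\|\varphi_mG_m(v)-\varphi_m(u)\|\le b_m+2^{-m}$. So the value is within $\omega(b_m+2^{-m})$ of $\varphi_m(u)$.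
- On the last line of $H_W$ the value is $\varphi_m(u)$.

**Step 4. Approximants, started at a late level $M$.** For $M\ge n$ put
$$\Omega^M_M(u,s)=(1-s)qJ_M(u)+s\varphi_M(u)\in\mathbb E,\qquad\Omega^M_m=\mathcal E_m(\Omega^M_{m+1})\quad(m=M-1,\dots,n).$$
By Step 2 all are continuous, with $\Omega^M_m(u,0)=qJ_m(u)$ and $\Omega^M_m(u,1)=\varphi_m(u)$, so the recursion makes sense. We claim
$$\|\Omega^M_m(u,s)-\varphi_m(u)\|\le\kappa_m:=\tau_m+b_m+2^{1-m}\qquad(n\le m\le M).\tag{5}$$

*Chains.* By downward induction on $m$ we show: for each $(u,s)$ there are $k\in[m,M]$ and $v_m=u,v_{m+1},\dots,v_k\in I$ with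
$$|v_i-G_i(v_{i+1})|\le\varepsilon_i\quad(m\le i<k),\qquad\|\Omega^M_m(u,s)-\varphi_k(v_k)\|\le\tau_k.$$
For $m=M$ take $k=M$: by (1), $\|\Omega^M_M(u,s)-\varphi_M(u)\|\le\|qJ_M(u)-\varphi_M(u)\|\le\alpha_M\le\tau_M$. For $m<M$, in case (b) of Step 3 take $k=m$. In case (a) the value is $\Omega^M_{m+1}(v,\cdot)$ with $|u-G_m(v)|\le\varepsilon_m$, and we prepend $u$ to the chain of that point, which starts at $v_{m+1}=v$.

*Summing along a chain.* We have $G_m^{i+1}=G_m^iG_i$. By (4), with $i$ in the role of $m$ and $m$ in the role of $i$, $\|\varphi_mG_m^i(G_i(v_{i+1}))-\varphi_mG_m^i(v_i)\|\le2^{-i}$. With (3),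
$$\|\varphi_k(v_k)-\varphi_m(u)\|\le\|\varphi_k(v_k)-\varphi_mG_m^k(v_k)\|+\sum_{i=m}^{k-1}\|\varphi_mG_m^{i+1}(v_{i+1})-\varphi_mG_m^i(v_i)\|\le b_m+\sum_{i\ge m}2^{-i}=b_m+2^{1-m}.$$
Since $\tau_k\le\tau_m$, this proves (5).

**Step 5. The limit $M\to\infty$.** Let $M'\ge M$. By Step 3, at each $(u,s)$ the values $\mathcal E_m(W)(u,s)$ and $\mathcal E_m(W')(u,s)$ are either equal or the values of $W$ and $W'$ at one and the same point. So $\mathcal E_m$ does not increase sup-distances, and
$$\sup\|\Omega^M_n-\Omega^{M'}_n\|\le\sup\|\Omega^M_{n+1}-\Omega^{M'}_{n+1}\|\le\cdots\le\sup\|\Omega^M_M-\Omega^{M'}_M\|\le2\kappa_M.$$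
The last inequality holds because by (5) both maps are within $\kappa_M$ of $(u,s)\mapsto\varphi_M(u)$. Since $\kappa_M\to0$ and $\mathbb E$ is complete, $\Omega^M_n$ converges uniformly to a continuous $\Omega_n:I\times I\to\mathbb E$.

*It takes values in $Y$.* By Step 3, each value of $\Omega^M_n$ lies in $Y$ or is a value of $\Omega^M_M$, which is within $\alpha_M$ of $Z\subset Y$. As $\alpha_M\to0$ and $Y$ is closed in $\mathbb E$, $\Omega_n$ maps into $Y$.

*It has the required properties.* As $k_n=\mathrm{id}$, we have $J_n=j_n$ and $\varphi_n=f_n$. So $\Omega_n(a,0)=qj_n(a)$ and $\Omega_n(a,1)=f_n(a)$, and by (5) with $m=n$, $\|\Omega_n(a,s)-f_n(a)\|\le\kappa_n$. Finally, $\kappa_n=\tau_n+b_n+2^{1-n}$ does not depend on the choices made after fixing $n$, and $\kappa_n\to0$. $\square$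

This proves Theorem 2. $\blacksquare$ By Lemma 1(b) it also gives a second proof of the fpp when all $X_i=[0,1]$.

## 9. Retractions onto pieces of the right end: proof of Theorem 3

**Step 1. A retract $A$ of $Z$ that is an ANR is a retract of $Y=C/f$.** Let the $X_i$ be ARs with surjective bonding maps, let $f$ map $\hat X$ onto a compactum $Z$, and let $r:Z\to A$ be a retraction onto a compact ANR $A$. We extend $rf$ over $C$. The map $rf:\hat X\to A$ extends over a neighborhood of $\hat X$ in $C$. By compactness this neighborhood contains the part of $C$ over $[t_n,1]$ for some $n$; let $\Phi$ be the extension restricted to that part. As $X_n$ is an AR, there is $\nu:C_n\to X_n$ with $\nu j_n=\mathrm{id}$. On $C_n$ put $\Phi(c)=\Phi(j_n\nu(c))$. For $c=j_n(a)$ this is $\Phi(j_n(a))$, so the two definitions agree on $j_n(X_n)$, and we get a map $\Phi:C\to A$ with $\Phi|_{\hat X}=rf$. It is constant on the fibers of $f$, so it induces a map $Y\to A$. On $Z$ this map is $r$, hence on $A$ it is the identity. So $A$ is a retract of $Y$.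

**Step 2. No fpp for $Z$ means no fpp for $C/f$, when $Z$ is an ANR.** The fpp passes to retracts. If $Y$ has the fpp, $\pi:Y\to A$ is a retraction and $h:A\to A$ is a map, then $h\pi:Y\to A\subset Y$ has a fixed point $y$, which lies in $A$, so $h(y)=h\pi(y)=y$. If $Z$ is an ANR without the fpp, take $A=Z$ in Step 1: then $Y$ lacks the fpp.

**Step 3. The classification for intervals.** Let all $X_i=[0,1]$ and let $Z$ be a locally connected continuum with $\dim Z\le1$. A dendrite is a locally connected continuum that contains no simple closed curve; a point is allowed.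

If $Z$ is a dendrite, it is an AR (a standard fact), so $Y$ is an AAR by Theorem 2. If $Y$ is an AAR, it has the fpp by Lemma 1(b). It remains to show that if $Z$ is not a dendrite, then $Y$ lacks the fpp. In that case $Z$ contains a simple closed curve $\Sigma$. Since $\dim Z\le1$, the identity map of $\Sigma\cong S^1$ extends over $Z$ by Hurewicz–Wallman, Thm. VI.4. That is, there is a retraction $Z\to\Sigma$. As $\Sigma$ is a compact ANR, Step 1 shows that $\Sigma$ is a retract of $Y$. A nontrivial rotation shows that $\Sigma$ lacks the fpp, so $Y$ lacks it too. Hence the three conditions are equivalent. $\blacksquare$
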